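# Sum-free sets whose sums fill every gap, without periodicity

## Sets confined to a sum-free set of residues

A set $S$ of positive integers is **sum-free** if there are no $x,y,z\in S$, with $x=y$ allowed, such that $x+y=z$. Write $S+S=\{x+y:x,y\in S\}$. So $S$ is sum-free exactly when $S\cap(S+S)=\emptyset$.

Two further properties run through this lecture.

**Definition (ultimately complete).** A sum-free set $S$ is ultimately complete if every sufficiently large positive integer lies in $S\cup(S+S)$.

**Definition (ultimately periodic).** A set $S$ of positive integers is ultimately periodic if there are $n_0$ and $m\ge1$ such that for all $n\ge n_0$ we have $n\in S\iff n+m\in S$. The same word is used for binary strings that are eventually periodic.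

The odd numbers are sum-free, and every even number is a sum of two of them, so they are ultimately complete, and they are periodic. Must an ultimately complete sum-free set be ultimately periodic? Here is a case where the answer is yes for a very short reason.

**Observation A.** Let $T\subset\mathbb Z_m$ satisfy $T\cap(T+T)=\emptyset$, and let $S$ be an ultimately complete sum-free set, all of whose elements reduce modulo $m$ into $T$. Then $S$ is ultimately periodic: beyond some point, $S$ consists of all integers whose residue lies in $T$.

*Proof.* Let $n$ be large with $n \bmod m\in T$. Every element of $S+S$ has residue in $T+T$, which misses $T$, so $n\notin S+S$. By completeness $n\in S$. Integers with residue outside $T$ are never in $S$. $\square$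

Here is a family to test by hand. Fix $k\ge0$, let $m=3k+2$ and $T=\{k+1,\dots,2k+1\}\subset\mathbb Z_m$. Then $T+T$ is the image of the integers $2k+2,\dots,4k+2$, which are exactly the residues $2k+2,\dots,3k+1,0,1,\dots,k$, the complement of $T$. Let $S$ be the set of all positive integers with residue in $T$. It is sum-free. If $n>k$ is not in $S$, then $n=r+jm$ with $2k+2\le r\le4k+2$ and $j\ge0$. Write $r=u+v$ with $k+1\le u,v\le 2k+1$; then $n=(u+jm)+v\in S+S$. So only $1,\dots,k$ are missed by $S\cup(S+S)$. For $k=0$ we get the odd numbers, for $k=1$ the numbers $2,3,7,8,12,13,\dots$, and for $k=2$ the numbers $3,4,5,11,12,13,\dots$.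

What changes in general? The proof uses only that a residue class $c$ occupied by $S$ is never the sum of two occupied classes. Such a class is *frozen*: completeness forces it to be full. If instead $c=a+b$ with $a,b$ occupied, then membership of $n$ in class $c$ depends on which elements of the classes $a$ and $b$ are really there. Residues no longer decide, and the classes become a dynamical system. We are going to use exactly this freedom.

## Cameron's strings and Conjecture 4.2

The question comes from a coding of sum-free sets by binary strings (the problem is taken from "Conditions on Periodicity for Sum-Free Sets"). Let $\sigma=\sigma_1\sigma_2\cdots$ be an infinite binary string. **Cameron's correspondence** builds $S=\theta(\sigma)$ greedily. Run through $n=1,2,3,\dots$ with a pointer $j$ into $\sigma$, starting at $j=1$.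

- If $n$ is the sum of two (not necessarily distinct) elements already placed in $S$, then $n\notin S$, and $\sigma$ is not consulted.
- Otherwise $n\in S$ if $\sigma_j=1$ and $n\notin S$ if $\sigma_j=0$; then $j$ increases by $1$.

This is a one-to-one correspondence between infinite binary strings and sum-free sets of positive integers.

For example, take $\sigma=0111\cdots$. Then $1$ reads the digit $0$ and is left out; $2$ and $3$ are put in; $4,5,6$ are sums; $7$ and $8$ are put in; $9,10,11$ are sums; and so on. This is the set with $k=1$ above. By the computation there, the set with parameter $k$ has string $0^k111\cdots$.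

A zero of $\sigma$ is read exactly at those $n$ which are not in $S$ and are not a sum of two earlier elements, that is, at $n\notin S\cup(S+S)$. This is the content of

**Proposition 3.1** (of the source)**.** $S$ is ultimately complete if and only if $\theta^{-1}(S)$ contains only finitely many zeros.

**Conjecture 4.2.** A binary string $\sigma$ has only finitely many zeros if and only if $\theta(\sigma)$ is ultimately periodic and ultimately complete.

The "if" direction holds by Proposition 3.1. By the same proposition, the conjecture is equivalent to the statement that every ultimately complete sum-free set is ultimately periodic. A result of Cameron, that $\sigma$ is ultimately periodic whenever $\theta(\sigma)$ is, belongs to the same circle of facts but will not be needed.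

**Theorem 1.** For every integer $h\ge13$ there is an explicit sum-free set $S=S^{(h)}$ such that every $n>168h$ lies in $S\cup(S+S)$, but $S$ is not ultimately periodic. These sets are pairwise distinct. Hence there are infinitely many binary strings $\sigma=\theta^{-1}(S^{(h)})$ with only finitely many zeros for which $\theta(\sigma)$ is not ultimately periodic, and Conjecture 4.2 is false.

The sets are far from periodic in a quantitative sense. Recall that the upper density of a set $N$ of positive integers is $\limsup_{n\to\infty}|N\cap[1,n]|/n$, and that $N$ has a natural density if this quotient converges. For example, $\bigcup_k[4^k,2\cdot4^k)$ has no natural density: up to $2\cdot 4^k$ the proportion tends to $\frac{4/3}{2}=\frac23$, up to $4^{k+1}$ it tends to $\frac{4/3}{4}=\frac13$.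

**Theorem 2.** For each such $S$:

1. $|S\cap[1,n]|=n/12+O(\log n)$.
2. $S\cap(24+168\mathbb Z)$ has no natural density.
3. For every ultimately periodic set $P$, the upper density of $S\,\triangle\,P$ is at least $1/168$. This constant is sharp for $S$: equality holds for some periodic $P$.

## Three classes modulo 7 that feed one another

We look for a few occupied classes that feed each other in a cycle. Modulo $7$ the classes $1,2,4$ satisfy $1+1\equiv2$, $2+2\equiv4$, $4+4\equiv1$, while $1+2,\ 1+4,\ 2+4$ are $3,5,6$, outside $\{1,2,4\}$. So each class is fed by exactly one other. Put sets $A,B,C$ into the classes $1,2,4$: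
$$X=\{7q+1:q\in A\}\cup\{7q+2:q\in B\}\cup\{7q+4:q\in C\}.$$
From
$$(7q+1)+(7q'+1)=7(q+q')+2,\quad (7q+2)+(7q'+2)=7(q+q')+4,\quad (7q+4)+(7q'+4)=7(q+q'+1)+1$$
we see that sum-freeness and completeness inside these three classes amount to the system, for large $q$,
$$q\in B\iff q\notin A+A,\qquad q\in C\iff q\notin B+B,\qquad q\in A\iff q\notin C+C+1 .\tag{1}$$

**A heuristic for the shape of a solution.** Ignore bounded terms, and suppose each of the sets has a small element and otherwise consists of long blocks. If $A$ has blocks $[\alpha_k,\beta_k]$, adding the small element to a block and adding the block to itself together fill $[\alpha_k,2\beta_k]$. So $B$ has blocks $[2\beta_k,\alpha_{k+1}]$. Then $B+B$ fills $[2\beta_k,2\alpha_{k+1}]$, and $C$ has blocks $[2\alpha_k,2\beta_k]$. Then $C+C$ fills $[2\alpha_k,4\beta_k]$, and the complement has blocks $[4\beta_k,2\alpha_{k+1}]$. For these to be the blocks $[\alpha_{k+1},\beta_{k+1}]$ of $A$ we need $\alpha_{k+1}=4\beta_k$ and $\beta_{k+1}=2\alpha_{k+1}$. So $A,C,B$ get the blocks $[\alpha,2\alpha]$, $[2\alpha,4\alpha]$, $[4\alpha,8\alpha]$, then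 the pattern repeats with $8\alpha$ in place of $\alpha$. The blocks grow exponentially, so nothing here is periodic.

The same scheme with a cycle of two classes closes up one step earlier: the blocks $[2\alpha_k,2\beta_k]$ would have to be those of $A$, so $2\alpha_k$ would be some $\alpha_j$. But $\alpha_k<2\alpha_k<2\beta_k<\alpha_{k+1}$, so no such $j$ exists. Within this scheme, a cycle of length three is what works.

**The exact sets.** Now we put the bounded terms back. Fix $h\ge13$, let $\alpha_1=h$ and $\alpha_{k+1}=8\alpha_k+22$. Intervals are intervals of integers. Define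
$$A=\{1\}\cup\bigcup_{k\ge1}[\alpha_k,\,2\alpha_k+2],\qquad C=\{1\}\cup\bigcup_{k\ge1}[2\alpha_k+1,\,4\alpha_k+10],$$
$$B=[6,\alpha_1]\cup\bigcup_{k\ge1}[4\alpha_k+5,\,\alpha_{k+1}].$$
For $h=13$ we have $\alpha_2=126$, $\alpha_3=1030$, and the sets begin
$$A=\{1\}\cup[13,28]\cup[126,254]\cup\cdots,\quad C=\{1\}\cup[27,62]\cup[253,514]\cup\cdots,\quad B=[6,13]\cup[57,126]\cup[509,1030]\cup\cdots.$$
Here $A+A=\{2\}\cup[14,56]\cup[127,508]\cup\cdots$, whose gaps from $13$ on are $\{13\}$, $[57,126]$, and so on: these are the elements of $B$.

**Lemma 1.**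
(a) For all $q\ge h$ the three equivalences in (1) hold.
(b) $B\cap(A+A)=C\cap(B+B)=A\cap(C+C+1)=\emptyset$.

*Proof.* In each case we compute the sumset exactly, block by block, sorting sums by the block of the larger term.

**The set $A+A$.** Put $I_k=[\alpha_k,2\alpha_k+2]$. A sum whose larger term is in $I_k$ is at least $\alpha_k+1$ and at most $4\alpha_k+4$. Conversely
$$(1+I_k)\cup(I_k+I_k)=[\alpha_k+1,2\alpha_k+3]\cup[2\alpha_k,4\alpha_k+4]=[\alpha_k+1,4\alpha_k+4].$$
The only other sum is $1+1=2$. So $A+A=\{2\}\cup\bigcup_k[\alpha_k+1,4\alpha_k+4]$. Its complement in $[h,\infty)$ is $\{\alpha_1\}\cup\bigcup_k[4\alpha_k+5,\alpha_{k+1}]=B\cap[h,\infty)$. This is the first equivalence, and it gives disjointness from $B$ on $[h,\infty)$. Below $h$ the only element of $A+A$ is $2$, and $2\notin B$.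

**The set $B+B$.** Put $J_0=[6,\alpha_1]$ and $J_k=[4\alpha_k+5,\alpha_{k+1}]$ for $k\ge1$. Then $J_0+J_0=[12,2\alpha_1]$. For $k\ge1$, a sum whose larger term is in $J_k$ lies in $[4\alpha_k+11,2\alpha_{k+1}]$, since the smaller term is at least $6$. Conversely
$$(6+J_k)\cup(J_k+J_k)=[4\alpha_k+11,\alpha_{k+1}+6]\cup[8\alpha_k+10,2\alpha_{k+1}]=[4\alpha_k+11,2\alpha_{k+1}],$$
because $8\alpha_k+10\le\alpha_{k+1}$. So $B+B=[12,2\alpha_1]\cup\bigcup_{k\ge1}[4\alpha_k+11,2\alpha_{k+1}]$. As $h\ge13$, the interval $[h,2h]$ is covered, and the complement in $[h,\infty)$ is $\bigcup_{k\ge1}[2\alpha_k+1,4\alpha_k+10]=C\cap[h,\infty)$. The only element of $C$ below $h$ is $1$, and $1\notin B+B$.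

**The set $C+C+1$.** Put $L_k=[2\alpha_k+1,4\alpha_k+10]$. If the larger of the two terms is in $L_k$, the value lies in $[2\alpha_k+3,8\alpha_k+21]$. Conversely
$$(1+L_k+1)\cup(L_k+L_k+1)=[2\alpha_k+3,4\alpha_k+12]\cup[4\alpha_k+3,8\alpha_k+21]=[2\alpha_k+3,8\alpha_k+21].$$
The remaining value is $1+1+1=3$. So $C+C+1=\{3\}\cup\bigcup_k[2\alpha_k+3,8\alpha_k+21]$. Since $8\alpha_k+22=\alpha_{k+1}$, its complement in $[h,\infty)$ is $\bigcup_k[\alpha_k,2\alpha_k+2]=A\cap[h,\infty)$. The only element of $A$ below $h$ is $1$, and $1\notin C+C+1$. $\square$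

**Lemma 2.** $X$ is sum-free. Every $m>7h$ with $m\equiv1,2,4\pmod7$ lies in $X\cup(X+X)$. The elements of $X$ below $44$ are exactly $8$ and $11$, and $44\in X$.

*Proof.* If $x+y=z$ in $X$, the residues must be one of $1+1\equiv2$, $2+2\equiv4$, $4+4\equiv1$. By the three displayed identities before (1), such a relation would give an element of $B\cap(A+A)$, $C\cap(B+B)$ or $A\cap(C+C+1)$, which are empty by Lemma 1(b).

Let $m=7q+i>7h$ with $i\in\{1,2,4\}$. Then $q\ge h$, since $q\le h-1$ would give $m\le7h-3$. By Lemma 1(a), either $q$ is in the set attached to the class $i$, so $m\in X$, or $q$ is in the corresponding sumset, so $m\in X+X$.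

Finally, $1\in A$ gives $8$, $1\in C$ gives $11$, and $6=\min B$ gives $44$. All other elements of $A$ and $C$ are at least $13$, hence give elements of $X$ larger than $44$. $\square$

## The multiples of 7 cannot be added to $X$

$X$ is sum-free and non-periodic. Is it ultimately complete? No: the sums of two residues from $\{1,2,4\}$ are $2,3,5,4,6,1$, never $0$. So no multiple of $7$ lies in $X\cup(X+X)$.

The obvious repair is to add some multiples of $7$ to the set. This fails completely: *no sum-free set containing $X$ contains any multiple of $7$.* Indeed, let $e\ge1$. For large $k$ the block $[\alpha_k,2\alpha_k+2]$ of $A$ contains both $q=\alpha_k$ and $q+e$. So $7q+1$ and $7(q+e)+1$ are in $X$ and their difference is $7e$; adding $7e$ would destroy sum-freeness.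

The long blocks, which defeat periodicity, also forbid these differences. So the zero class must be covered by sums, and the summands have to come from classes that do not exist modulo $7$. We therefore shrink $X$ into the multiples of $24$, as $Y=\{24m:m\in X\}$, and use the other residues modulo $24$ for new elements. Everything now lives modulo $168=7\cdot24$, and we use three kinds of classes:

- *dynamic classes* $U$, the three classes of $Y$;
- *frozen classes* $F$, filled completely from some point on, giving a set $\Phi$;
- *seed classes* $E$, containing one element each, chosen in a fixed window, giving a finite set $D$.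

What must $F,U,E$ satisfy? Sums of types $\Phi+\Phi$, $\Phi+Y$, $\Phi+D$, $D+Y$ should avoid the classes $F\cup U$, and $Y+Y$ should avoid $F$; inside $U$ the set $Y+Y$ is already under control by Lemma 2. For completeness, every class outside $F\cup U$ should be of the form $f+g$ with $f\in F$ and $g\in F\cup U\cup E$. Insisting on $f\in F$ makes coverage automatic: if $y$ is one fixed element of class $g$ and $n$ is large, then $n-y$ has class $f$, so it lies in $\Phi$ because $\Phi$ is full there.

No condition is imposed on $E+E$, nor on sums landing in $E$. These are the point of having seeds: $D$ is finite, so such coincidences can be prevented by size. A full class would have to obey conditions that a seed escapes.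

## Frozen classes and seeds modulo 168

**The group.** Let $G=\mathbb Z_7\times\mathbb Z_{24}$ and
$$\pi(n)=(5n\bmod7,\ n\bmod24).$$
By the Chinese remainder theorem, and as $5$ is invertible modulo $7$, this is a surjective homomorphism $\mathbb Z\to G$ with kernel $168\mathbb Z$. The factor $5$ is there because $5\cdot24=120\equiv1\pmod7$, so that $\pi(24m)=(m\bmod7,0)$. For instance $\pi(192)=\pi(24\cdot8)=(1,0)$, and $\pi(339)=(15\bmod 7,3)=(1,3)$ since $339\equiv3$ modulo $168$.

**The data.** Odd residues modulo $24$ are split into
$$Z_0=\{1,3,11,17,19,21\},\qquad Z_1=\{5,7,9,13,15,23\}=Z_0+12,$$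
and we single out $Q=\{1,11,17,19\}\subset Z_0$. Then
$$-Q=\{23,13,7,5\}=Q+12\subset Z_1,\qquad -3=21\in Z_0,\qquad -9=15\in Z_1 .\tag{2}$$
For odd $t$ put $x_t=6$ if $t\in Z_0$ and $x_t=0$ if $t\in Z_1$. Modulo $7$ we have
$$x_t-x_{t'}\in\{0,1,6\}\ \text{ always},\qquad x_{t+12}-x_t\in\{1,6\}.\tag{3}$$
Define

- $U=\{(1,0),(2,0),(4,0)\}$;
- $F=\{(x_t,t):t\text{ odd}\}\cup\{(3,12)\}$, with $13$ elements, at most one for each second coordinate;
- $E=E_1\cup E_2\cup E_3$, where $E_1=\{(y,s):y\in\{2,3,4,5\},\ s\text{ even},\ s\ne0,12\}$, $E_2=\{(0,12)\}$, and $E_3=\{(3,t):t\in Q\}\cup\{(4,t):t\in Q+12\}\cup\{(1,3)\}$.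

No element of $E\cup F$ has second coordinate $0$. The elements $(x_t,t)$ of $F$ will be called its *odd-type* elements.

Here is an example of the freedom of seeds: $(5,2)$ and $(5,10)$ are in $E_1$, and their sum is $(3,12)\in F$. So these two classes could not both be full. With one element each, $386$ and $442$ in the window $[336,504)$, the sum is $828$; it does have a frozen class, but we shall start $\Phi$ only at $1008$.

**Lemma 3.**

- (i) $(F+F)\cap(F\cup U)=\emptyset$.
- (ii) $(F+U)\cap(F\cup U)=\emptyset$.
- (iii) $(F+E)\cap(F\cup U)=\emptyset$.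
- (iv) $(E+U)\cap(F\cup U)=\emptyset$.
- (v) $(U+U)\cap F=\emptyset$.
- (vi) Every element of $G\setminus(F\cup U)$ lies in $F+(F\cup U\cup E)$.

*Proof.* Two facts are used throughout: $U$ has second coordinate $0$, and the only element of $F$ with even second coordinate is $(3,12)$.

**Step (i): frozen plus frozen.** A sum of two odd-type elements has even second coordinate and first coordinate $6+6=5$, $6+0=6$ or $0+0=0$. So it is neither $(3,12)$ nor in $U$. Next, $(x_t,t)+(3,12)$ has odd second coordinate $t+12$, and $x_t+3\ne x_{t+12}$ by (3), so it is not in $F\cup U$. Finally $(3,12)+(3,12)=(6,0)\notin F\cup U$.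

**Step (ii): frozen plus dynamic.** The second coordinate of the element of $F$ is unchanged and nonzero, so the sum is not in $U$. The first coordinate changes by $1$, $2$ or $4$, and $F$ has at most one element per second coordinate, so the sum is not in $F$.

**Step (iii): frozen plus seed.** We go through $E_1,E_2,E_3$.

*Seeds in $E_1$.* The sum $(x_t,t)+(y,s)$ has odd second coordinate. It is in $F$ only if $y=x_{t+s}-x_t$, which by (3) lies in $\{0,1,6\}$; but $y\in\{2,3,4,5\}$. The sum $(3,12)+(y,s)$ has even second coordinate $s+12\ne0,12$, so it is not in $F\cup U$.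

*The seed $(0,12)$.* We have $(x_t,t)+(0,12)=(x_t,t+12)\notin F$ because $x_{t+12}\ne x_t$, and it is not in $U$ because $t+12$ is odd. Also $(3,12)+(0,12)=(3,0)\notin F\cup U$.

*Seeds in $E_3$ plus odd-type elements.* The second coordinate is even, so only $U$ and $(3,12)$ must be avoided. We look at the partner that makes the second coordinate $0$, and the one that makes it $12$.

- $(3,t)$ with $t\in Q$. By (2), $-t\in Z_1$, so $x_{-t}=0$ and the sum is $(3,0)\notin U$. Also by (2), $12-t\in Q+24=Q\subset Z_0$, so the sum is $(3+6,12)=(2,12)\ne(3,12)$.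
- $(4,t)$ with $t\in Q+12=-Q$. Here $-t\in Q\subset Z_0$, so the sum is $(4+6,0)=(3,0)\notin U$. And $12-t\in Q+12\subset Z_1$, so the sum is $(4,12)\ne(3,12)$.
- $(1,3)$. The partner $(x_{21},21)=(6,21)$ gives $(0,0)\notin U$. The partner $(x_9,9)=(0,9)$ gives $(1,12)\ne(3,12)$.

*Seeds in $E_3$ plus $(3,12)$.* The second coordinate is odd, so only $F$ must be avoided.

- $(3,t)$ with $t\in Q$: the sum is $(6,t+12)$, and $x_{t+12}=0$ as $t+12\in Z_1$.
- $(4,t)$ with $t\in Q+12$: the sum is $(0,t+12)$, and $x_{t+12}=6$ as $t+12\in Q\subset Z_0$.
- $(1,3)$: the sum is $(4,15)$, and $x_{15}=0$.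

**Step (iv): seed plus dynamic.** The second coordinate is that of the seed, hence nonzero, so $U$ is avoided. Elements of $E_1+U$ have even second coordinate $\ne0,12$, where $F$ has no element. $(0,12)+U$ has first coordinates $1,2,4$, none equal to $3$. For $E_3$: $(3,t)+U$ with $t\in Q$ has first coordinates $4,5,0$, while $x_t=6$; $(4,t)+U$ with $t\in Q+12$ has $5,6,1$, while $x_t=0$; $(1,3)+U$ has $2,3,5$, while $x_3=6$.

**Step (v): dynamic plus dynamic.** $U+U$ has second coordinate $0$, and $F$ has no such element.

**Step (vi): coverage.** We fix the second coordinate and check all seven first coordinates.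

*Second coordinate $0$.* The first coordinates $1,2,4$ are $U$. The others are
$$(0,0)=(0,9)+(0,15),\quad(3,0)=(3,12)+(0,12),\quad(5,0)=(6,3)+(6,21),\quad(6,0)=(6,1)+(0,23).$$
All summands are in $F$ except $(0,12)\in E_2$.

*Second coordinate $12$.* $(3,12)\in F$, and $(3,12)+U$ gives first coordinates $4,5,0$. The others are
$$(6,12)=(6,3)+(0,9),\quad(1,12)=(0,9)+(1,3),\quad(2,12)=(6,11)+(3,1),$$
where $(1,3)$ and $(3,1)$ are in $E_3$ and the other summands are in $F$.

*Second coordinate $t\in Z_1$*, so $x_t=0$. $F$ and $F+U$ give $0$ and $1,2,4$. Next, $(6,t)=(6,t+12)+(0,12)$ with $(6,t+12)\in F$ as $t+12\in Z_0$. For $y=3,5$ take $t'\in Z_1\setminus\{t\}$ and $s=t-t'$. Then $s$ is even and $s\ne0$; also $s\ne12$, because $s=12$ would mean $t'=t+12\in Z_0$. So $(y,t)=(0,t')+(y,s)$ with $(y,s)\in E_1$.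

*Second coordinate $t\in Z_0$*, so $x_t=6$. $F$ and $F+U$ give $6$ and $0,1,3$. For $y=2,4,5$ take $t'\in Z_1$ with $t'\ne t+12$, and $s=t-t'$. Then $s$ is even, $s\ne0$ since $t\in Z_0$ and $t'\in Z_1$, and $s\ne12$. So $(y,t)=(0,t')+(y,s)$ with $(y,s)\in E_1$.

*Second coordinate $k$ even, $k\ne0,12$.* The sums $(3,12)+(y,k+12)$ with $y=2,3,4,5$ give first coordinates $5,6,0,1$; here $k+12\ne0,12$, so $(y,k+12)\in E_1$. It remains to reach $2,3,4$.

We claim that $k-Q=\{k-t:t\in Q\}$ meets both $Z_0$ and $Z_1$. Replacing $k$ by $k+12$ adds $12$ to the set and so swaps the roles of $Z_0$ and $Z_1$. Hence it suffices to check $k=2,4,6,8,10$: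

| $k$ | $k-Q$ | an element in $Z_0$ | an element in $Z_1$ |
|---|---|---|---|
| $2$ | $\{1,15,9,7\}$ | $1$ | $15$ |
| $4$ | $\{3,17,11,9\}$ | $3$ | $9$ |
| $6$ | $\{5,19,13,11\}$ | $19$ | $5$ |
| $8$ | $\{7,21,15,13\}$ | $21$ | $7$ |
| $10$ | $\{9,23,17,15\}$ | $17$ | $9$ |

Take $t\in Q$ with $k-t\in Z_0$. Then $(6,k-t)+(3,t)=(2,k)$. Also $k-t-12\in Z_1$ and $t+12\in Q+12$, so $(0,k-t-12)+(4,t+12)=(4,k)$. Now take $t\in Q$ with $k-t\in Z_1$. Then $(0,k-t)+(3,t)=(3,k)$. In each sum the first term is in $F$ and the second in $E_3$. $\square$

## Assembling $S$ and proving Theorem 1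

Let $S=D\cup\Phi\cup Y$, where

- $D$ consists, for each $e\in E$, of the unique $n\in[336,504)$ with $\pi(n)=e$;
- $\Phi=\{n\ge1008:\pi(n)\in F\}$;
- $Y=\{24m:m\in X\}$.

The window $[336,504)$ has length $168$, so each class occurs in it exactly once. We have $\pi(Y)\subset U$. By Lemma 2 the elements of $Y$ below $1056=24\cdot44$ are $192=24\cdot8$ and $264=24\cdot11$, and $1056\in Y$.

**Step 1: $S$ is sum-free.** The step matches each type of sum either to a part of Lemma 3 or to a size estimate. Suppose $x+y=z$ with $x,y,z\in S$.

*Case $z\in\Phi$.* If $x,y\in D$ then $x+y\le503+503=1006<1008$, impossible. Otherwise the class of $x+y$ must be in $F$, and the types $D\Phi$, $DY$, $\Phi\Phi$, $\Phi Y$, $YY$ are excluded by Lemma 3 (iii), (iv), (i), (ii), (v) respectively.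

*Case $z\in Y$.* If $x,y\in D$ then $672\le x+y\le1006$, and $Y$ has no element there. The types $D\Phi$, $DY$, $\Phi\Phi$, $\Phi Y$ would put a sum into $U$ and are excluded by Lemma 3 (iii), (iv), (i), (ii). The type $YY$ is excluded because $X$ is sum-free.

*Case $z\in D$*, so $z<504$. If $x,y\in D$ then $x+y\ge672$. A summand in $\Phi$ is at least $1008$. If one summand is in $D$ and the other in $Y$, the latter is a difference of two elements of $D$, hence less than $168$, but every element of $Y$ is at least $192$. If both are in $Y$, then $\pi(z)$ has second coordinate $0$, and $E$ has no such class.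

**Step 2: every $n>168h$ lies in $S\cup(S+S)$.** Here the full classes do the work. Note that $n\ge168\cdot13+1=2185$.

If $\pi(n)\in F$, then $n\in\Phi$.

If $\pi(n)\in U$, then $24\mid n$, and $n=24m$ with $m\equiv1,2,4\pmod7$ and $m>7h$. By Lemma 2, $m\in X\cup(X+X)$, so $n\in Y\cup(Y+Y)$.

Otherwise Lemma 3(vi) gives $\pi(n)=f+g$ with $f\in F$ and $g\in F\cup U\cup E$. There is $y\in S$ with $\pi(y)=g$ and $y\le1175$: an element of $D$ if $g\in E$; one of $192$, $1056$, $264$ if $g=(1,0),(2,0),(4,0)$ respectively, because $8\equiv1$, $44\equiv2$, $11\equiv4$ modulo $7$; an element of $\Phi\cap[1008,1176)$ if $g\in F$. Then $n-y\ge2185-1175=1010$ and $\pi(n-y)=f\in F$, so $n-y\in\Phi$ and $n\in S+S$.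

So $S$ is ultimately complete, and by Proposition 3.1 the string $\theta^{-1}(S)$ has only finitely many zeros.

**Step 3: $S$ is not ultimately periodic.** We read $A$ off from one class. The class $(1,0)$ does not occur in $E\cup F$, so for $q\ge0$
$$24(7q+1)\in S\iff 7q+1\in X\iff q\in A .$$
Suppose $S$ has period $m$ from some point on. Then it also has period $168m$ from that point on. Since $24(7(q+m)+1)=24(7q+1)+168m$, we get $q\in A\iff q+m\in A$ for all large $q$. As $A$ is infinite, its gaps would then be at most $m$ from some point on. But $A$ has no element strictly between $2\alpha_k+2$ and $\alpha_{k+1}=8\alpha_k+22$, and $\alpha_k\to\infty$. This is a contradiction.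

**Step 4: different $h$ give different sets.** By the displayed equivalence $S^{(h)}$ determines $A$, and the second-smallest element of $A$ is $h$. So the sets $S^{(h)}$ are pairwise distinct, and since $\theta$ is one-to-one, so are the strings $\theta^{-1}(S^{(h)})$. This proves Theorem 1, and Conjecture 4.2 is false. $\blacksquare$

## Block frequencies and the distance to periodic sets

Now we prove Theorem 2. Write $A_1=A$, $A_2=B$, $A_4=C$ (indexed by the class modulo $7$), $A_i(x)=|A_i\cap[1,x]|$ and $a_i(x)=A_i(x)/x$. As in Step 3, no element of $E\cup F$ has second coordinate $0$, so for $i\in\{1,2,4\}$ and $q\ge0$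
$$24(7q+i)\in S\iff q\in A_i .\tag{4}$$
The recursion can be written $\alpha_{k+1}+\tfrac{22}7=8\left(\alpha_k+\tfrac{22}7\right)$, so $\alpha_k+\frac{22}7=8^{k-1}\left(h+\frac{22}7\right)$. In particular $\alpha_k\ge 8^{k-1}h$, so only $O(\log x)$ of the $\alpha_k$ are at most $x$. Summing the geometric series,
$$\alpha_1+\dots+\alpha_k=\tfrac87\alpha_k+O(k),\qquad \alpha_1+\dots+\alpha_{k-1}=\tfrac17\alpha_k+O(k).\tag{5}$$
The second follows from the first by subtracting $\alpha_k$.

**Step 1: the counting function (part 1).** We show that $A,B,C$ together cover almost every integer exactly once. The blocks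
$$[\alpha_k,2\alpha_k+2],\quad[2\alpha_k+1,4\alpha_k+10],\quad[4\alpha_k+5,\alpha_{k+1}]\qquad(k\ge1)$$
cover $[\alpha_1,\infty)$. Only consecutive blocks overlap, and for each $k$ the overlaps consist of $2\alpha_k+1,2\alpha_k+2$, then $4\alpha_k+5,\dots,4\alpha_k+10$, then $\alpha_{k+1}$: in all $2+6+1=9$ integers. Elements up to $h$ contribute $O(1)$. Hence
$$A_1(x)+A_2(x)+A_4(x)=x+O(\log x).\tag{6}$$
The condition $24(7q+i)\le n$ means $q\le n/168+O(1)$, so $|Y\cap[1,n]|=n/168+O(\log n)$. Also $|\Phi\cap[1,n]|=13n/168+O(1)$, since $F$ has $13$ classes, and $D$ is finite. The three sets lie in different classes, so the total is $14n/168+O(\log n)=n/12+O(\log n)$.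

**Step 2: limit frequencies (part 2).** We evaluate $a_i$ at the ends of the blocks. The $j$-th blocks of $A$, $C$, $B$ have $\alpha_j+3$, $2\alpha_j+10$ and $\alpha_{j+1}-4\alpha_j-4=4\alpha_j+18$ elements. Up to $O(k)$, the counts follow from (5):

- At $x=2\alpha_k$: the blocks of $A$ with $j\le k$ count, up to $O(1)$, and those of $C$ and $B$ with $j\le k-1$. So $A_1,A_4,A_2$ are about $\frac87\alpha_k$, $\frac27\alpha_k$, $\frac47\alpha_k$.
- At $x=4\alpha_k$: the blocks of $A$ and $C$ with $j\le k$ count, up to $O(1)$, and those of $B$ with $j\le k-1$. So $A_1,A_4,A_2$ are about $\frac87\alpha_k$, $\frac{16}7\alpha_k$, $\frac47\alpha_k$.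
- At $x=\alpha_{k+1}=8\alpha_k+22$: all blocks with $j\le k$ count, and one extra element of $A$. So $A_1,A_4,A_2$ are about $\frac87\alpha_k$, $\frac{16}7\alpha_k$, $\frac{32}7\alpha_k$.

Dividing by $x$, as $k\to\infty$,
$$(a_1,a_4,a_2)\to\begin{cases}(4/7,\,1/7,\,2/7)&x=2\alpha_k,\\(2/7,\,4/7,\,1/7)&x=4\alpha_k,\\(1/7,\,2/7,\,4/7)&x=\alpha_{k+1}.\end{cases}\tag{7}$$
So $a_1$ has the limit points $4/7$ and $1/7$. By (4), $S\cap(24+168\mathbb Z)=\{24(7q+1):q\in A\}$, and its proportion up to $24(7x+1)$ is $a_1(x)/168+o(1)$. Hence it has no natural density.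

**Step 3: the lower bound in part 3.** We count $S\,\triangle\,P$ inside the three dynamic classes only. In (7) each column averages to $\frac13$, and this will make the bound independent of $P$.

Let $P$ be ultimately periodic. Replacing a period by a multiple, let it have period $168m$ from some point on. Since $24(7(q+m)+i)=24(7q+i)+168m$, for large $q$ the condition $24(7q+i)\in P$ depends only on $q\bmod m$. Let $\lambda_i\in[0,1]$ be the proportion of residues $r$ modulo $m$ such that $24(7q+i)\in P$ for all large $q\equiv r\pmod m$.

In an interval of $\ell$ consecutive integers, the number of $q$ whose residue is one of these $\lambda_im$ residues is $\lambda_i\ell$ with an error of at most $m$, because each full period contributes exactly $\lambda_im$. So the number of $q$ in the interval with $24(7q+i)\in P$ is $\lambda_i\ell+O_P(1)$, apart from a total error $O_P(1)$ coming from small $q$. The sets $A_i\cap[1,x]$ and $[1,x]\setminus A_i$ are unions of $O(\log x)$ intervals. By (4), the pairs $(q,i)$ with $1\le q\le x$, $i\in\{1,2,4\}$ and $24(7q+i)\in S\,\triangle\,P$ are those with $q\notin A_i$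 and $24(7q+i)\in P$, or $q\in A_i$ and $24(7q+i)\notin P$. Their number is
$$\sum_i\bigl[\lambda_i(x-A_i(x))+(1-\lambda_i)A_i(x)\bigr]+O_P(\log x)=x\Bigl(1+\sum_i\lambda_i\bigl(1-2a_i(x)\bigr)\Bigr)+O_P(\log x),$$
where (6) was used to replace $\sum_iA_i(x)$ by $x$.

By (7), the average of $a_i(x)$ over the three points $x=2\alpha_k,\,4\alpha_k,\,\alpha_{k+1}$ tends to $\frac13\left(\frac47+\frac27+\frac17\right)=\frac13$ for each $i$. So the average of $\sum_i\lambda_i(1-2a_i(x))$ over these points tends to $\frac13\sum_i\lambda_i\ge0$. Hence for each $k$ at least one of the three points $x$ gives a count of at least $x(1-o(1))$, as $k\to\infty$. Different pairs $(q,i)$ give different numbers $24(7q+i)$, and all of them are at most $168x+96<168(x+1)$. So the upper density of $S\,\triangle\,P$ is at least $1/168$.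

**Step 4: the constant is sharp.** Take $P=\Phi$, which is ultimately periodic. Then $S\,\triangle\,P=D\cup Y$, and by Step 1 this has density exactly $1/168$. For a set that is periodic from the start, take $P=\{n\ge1:\pi(n)\in F\}$ instead; it differs from $\Phi$ by a finite set, so the density of $S\,\triangle\,P$ is again $1/168$. This proves Theorem 2. $\blacksquare$
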